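# Rings over which no indigent module exists

Throughout, $R$ is an associative ring with identity, and modules are unital right $R$-modules unless we say otherwise. Cardinals are identified with initial ordinals. Everything takes place in ZFC.

## 1. Injective envelopes, subinjectivity domains, indigent modules

**Definition (injective module, Baer's criterion).** A module $M$ is injective if every homomorphism from a submodule of a module $Y$ into $M$ extends to $Y$. By Baer's criterion it is enough to test right ideals $J\le R$: the module $M$ is injective if and only if every homomorphism $h:J\to M$ has the form $h(r)=mr$ for some $m\in M$.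

*Example.* Over $\mathbb Z$, a homomorphism $h:n\mathbb Z\to M$ with $n\neq0$ is given by $h(n)=a$, and it extends if and only if $mn=a$ has a solution $m$. So the injective $\mathbb Z$-modules are the divisible groups.

**Definition (essential submodule, injective envelope).** A submodule $B\subseteq E$ is essential if it meets every non-zero submodule of $E$. The injective envelope $E(B)$ is an injective module that contains $B$ as an essential submodule; it exists and is unique up to isomorphism over $B$. If $B\subseteq P$ with $P$ injective, then $E(B)$ can be taken inside $P$, where it is a direct summand.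

*Example.* $E(\mathbb Z)=\mathbb Q$, since $\mathbb Q$ is divisible and every non-zero rational has a non-zero integer multiple in $\mathbb Z$.

**Definition (subinjectivity).** A module $A$ is $B$-subinjective if every homomorphism $B\to A$ extends to a homomorphism $E(B)\to A$. The subinjectivity domain $\mathfrak{In}^{-1}(A)$ is the class of all $B$ such that $A$ is $B$-subinjective.

We may replace $E(B)$ by any injective $P\supseteq B$: a map on $E(B)\subseteq P$ extends by zero to a complement, and a map on $P$ restricts to $E(B)$. So
$$A\text{ is }B\text{-subinjective}\iff\text{every homomorphism }B\to A\text{ extends to }P. \tag{1}$$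

*Example.* Let $R=\mathbb Z$ and $A=\mathbb Z$. The identity $\mathbb Z\to\mathbb Z$ does not extend to $\mathbb Q$, because a homomorphism $\mathbb Q\to\mathbb Z$ has divisible image and is therefore $0$. So $\mathbb Z\notin\mathfrak{In}^{-1}(\mathbb Z)$. On the other hand $\operatorname{Hom}(\mathbb Z/2,\mathbb Z)=0$, so $\mathbb Z/2\in\mathfrak{In}^{-1}(\mathbb Z)$.

Two remarks hold over every ring. If $B$ is injective, then $E(B)=B$, so $B\in\mathfrak{In}^{-1}(A)$ for every $A$. If $B$ is not injective, then $B\notin\mathfrak{In}^{-1}(B)$: an extension $E(B)\to B$ of the identity would make $B$ a direct summand of $E(B)$, hence injective.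

**Definition (indigent module).** A module $A$ is indigent if $\mathfrak{In}^{-1}(A)$ is exactly the class of injective modules. In words: for every non-injective $B$ some homomorphism $B\to A$ does not extend to $E(B)$. We then say that $A$ *detects* $B$.

*Example.* The $\mathbb Z$-module $\mathbb Z$ is not indigent, since its domain contains the non-injective $\mathbb Z/2$.

**Definition (ring conditions).** A ring is right Noetherian if every right ideal is finitely generated, and semisimple if every module is a direct sum of simple modules (equivalently, every module is injective). A commutative ring $R$ is von Neumann regular if for each $a\in R$ there is $r\in R$ with $a=a^2r$.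

In a commutative von Neumann regular ring, $e=ar$ is then an idempotent with $aR=eR$; and $eR+fR=(e+f-ef)R$ for idempotents $e,f$. So every finitely generated ideal is generated by an idempotent and is a direct summand. Hence such a ring is Noetherian if and only if it is semisimple.

*Example.* $\mathbb Z$ is Noetherian and not semisimple. Let $k$ be a field and let $R$ be the ring of eventually constant sequences in $k$. It is commutative and von Neumann regular: given $(a_n)$, take $r_n=a_n^{-1}$ if $a_n\ne0$ and $r_n=0$ otherwise; this sequence is again eventually constant. It is not Noetherian, because the ideal of finitely supported sequences is not finitely generated.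

We can now ask: **does every ring have an indigent module?** That is, either prove that for every ring $R$ there is a right $R$-module $A$ with $\mathfrak{In}^{-1}(A)$ equal to the class of injective modules, or exhibit a ring with no such module. The problem is taken from the paper "On minimal absolutely pure domain of RD-flat modules". It is known that indigent modules exist over Noetherian rings. We shall prove that the answer to the question is no.

**Theorem 1.** Let $k$ be a field and $R$ the ring of eventually constant sequences in $k$. For every cardinal $\kappa$ there is a non-injective $R$-module $B$ such that every $R$-module $A$ with $|A|\le\kappa$ is $B$-subinjective. Hence $R$ has no indigent module.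

**Theorem 2.** A countable ring has an indigent right module if and only if it is right Noetherian. (The "if" part holds for all rings.)

**Theorem 3.** A commutative von Neumann regular ring has an indigent module if and only if it is semisimple (equivalently, Noetherian).

These results do not settle whether every ring that is not right Noetherian lacks indigent right modules. We prove Theorem 1, then Theorem 3, then Theorem 2.

## 2. Semisimple rings and the integers

If $R$ is semisimple, every module is injective, so every module, even $0$, is indigent.

Now let $R=\mathbb Z$ and $A=\bigoplus_p\mathbb Z/p$, the sum over all primes. *This $A$ is indigent.* Let $B$ be a non-injective, that is non-divisible, group. Then $pB\ne B$ for some prime $p$. The quotient $B/pB$ is a non-zero vector space over $\mathbb Z/p$, so there is a non-zero map $f:B\to B/pB\to\mathbb Z/p\subseteq A$. If $f$ extended to $\hat f:E(B)\to A$, the image of $\hat f$ would be a divisible subgroup of $A$. The component in $\mathbb Z/q$ of an element of a divisible subgroup lies in $q(\mathbb Z/q)=0$, for each prime $q$. So $\hat f=0$, contradicting $f\ne0$.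

The reason for this success is that over $\mathbb Z$ a failure of injectivity is the failure to solve *one* equation $mn=a$ in $B$, and a small quotient of $B$ sees it.

## 3. Character modules over right Noetherian rings

For a left $R$-module $M$ put $M^+=\operatorname{Hom}_{\mathbb Z}(M,\mathbb Q/\mathbb Z)$, a right $R$-module. Recall the adjunction $\operatorname{Hom}_R(X,M^+)\cong(X\otimes_RM)^+$, natural in the right module $X$, and that $\mathbb Q/\mathbb Z$ is an injective cogenerator: a homomorphism $u$ of abelian groups is monic if and only if $u^+$ is epic. For example, over $\mathbb Z$ we have $(\mathbb Z/n)^+\cong\mathbb Z/n$.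

**Proposition 1.** Let $R$ be right Noetherian, and let $A=\prod_MM^+$, with $M$ over representatives of the finitely presented left $R$-modules. Then $A$ is indigent.

**Step 1: turn subinjectivity into a statement on tensor products.** Let $A$ be $B$-subinjective and $E=E(B)$. Each factor $M^+$ is a direct summand of $A$, so it is also $B$-subinjective: view a map $B\to M^+$ as a map to $A$, extend it, and project. So restriction $\operatorname{Hom}_R(E,M^+)\to\operatorname{Hom}_R(B,M^+)$ is epic. By adjunction $(E\otimes M)^+\to(B\otimes M)^+$ is epic, hence $B\otimes M\to E\otimes M$ is monic for every finitely presented $M$.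

**Step 2: read this as solvability of equations.** Let $r_1,\dots,r_m\in R$ and $b_1,\dots,b_m\in B$, and suppose some $e\in E$ satisfies $er_i=b_i$ for all $i$. We claim that some $b\in B$ satisfies $br_i=b_i$ for all $i$. Take $M=R^m/R(r_1,\dots,r_m)$, a finitely presented left module. Tensor the exact sequence $R\to R^m\to M\to0$, in which $1\mapsto(r_1,\dots,r_m)$, with a right module $X$. By right exactness
$$X\otimes_RM\cong X^m/\{(xr_1,\dots,xr_m):x\in X\}.$$
The class of $(b_1,\dots,b_m)$ in $B\otimes M$ maps to $0$ in $E\otimes M$, because $(b_i)_i=(er_i)_i$. Since the map is monic, the class is $0$ in $B\otimes M$, so $(b_i)_i=(br_i)_i$ for some $b\in B$. (In general, the conclusion of Step 1 says that $B$ is pure in $E$, meaning that finite systems of linear equations with constants in $B$ that are solvable in $E$ are solvable in $B$: Cohn; see Lam, *Lectures on Modules and Rings*, Theorem 4.89. We needed only the case above.)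

**Step 3: apply Baer's criterion.** Let $J$ be a right ideal and $h:J\to B$. As $R$ is right Noetherian, $J=\sum_{i\le m}r_iR$. As $E$ is injective, some $e\in E$ satisfies $er_i=h(r_i)$ for all $i$. By Step 2 some $b\in B$ satisfies $br_i=h(r_i)$ for all $i$, so $h(r)=br$ on $J$. Hence $B$ is injective. $\square$

Proposition 1 is the "if" part of Theorem 2, and it covers the semisimple case of Theorem 3.

It is natural to try the same $A$ over every ring. The proof uses the Noetherian hypothesis in Step 3: it needs *finitely many* equations. Over a commutative von Neumann regular ring the attempt fails completely. There every module is flat, so $\operatorname{Hom}_R(-,M^+)\cong(-\otimes M)^+$ is exact and each $M^+$ is injective. Hence $A$ is injective, and $\mathfrak{In}^{-1}(A)$ contains *all* modules. Injectivity over such a ring may depend on infinite systems of equations, and finitely presented modules do not see these.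

## 4. Modules over the ring of eventually constant sequences

In this section and the next, $k$ is a field and $R$ is the ring of eventually constant sequences in $k$. Let $e_n\in R$ be the $n$-th unit idempotent and $I=\bigoplus_ne_nk$, the ideal of finitely supported sequences. Then $R=k\cdot1+I$. If $V_n$ ($n\in\mathbb N$) are $k$-spaces, then $\prod_nV_n$ is an $R$-module coordinatewise: $(xr)_n=x_nr_n$.

**Lemma 1.** (a) If $MI=0$, then $M$ is injective. (b) $\prod V_n$ is injective. (c) If $B$ is a $k$-subspace with $\bigoplus V_n\subseteq B\subseteq\prod V_n$, then $B$ is a submodule and $E(B)=\prod V_n$. So $B$ is injective if and only if $B=\prod V_n$.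

*Proof.* For (a) and (b) we use Baer's criterion with an ideal $J\le R$.

(a) Let $h:J\to M$. If $x\in J\cap I$, then $x=xe$ where $e\in I$ is a finite sum of $e_n$'s, so $h(x)=h(x)e=0$. If $J\subseteq I$, then $h=0$ extends. Otherwise take $a\in J\setminus I$. Its eventual value $c\neq0$ is attained off some finite set $S$. Multiply $a$ by the sequence that is $0$ on $S$ and $c^{-1}$ off $S$; this gives $u=1-\sum_{n\in S}e_n\in J$. For $x\in J$ we have $x-xu=x\sum_{n\in S}e_n\in J\cap I$, so $h(x)=h(xu)=h(u)x$. Thus $1\mapsto h(u)$ extends $h$.

(b) Let $h:J\to\prod V_n$. Put $v_n=h(e_n)_n$ if $e_n\in J$ and $v_n=0$ otherwise, and $v=(v_n)$. For $x=(x_n)\in J$ we have $xe_n=e_nx_n\in J$ and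
$$h(x)_n=(h(x)e_n)_n=h(xe_n)_n=h(e_nx_n)_n.$$
If $e_n\in J$, this equals $h(e_n)_nx_n=v_nx_n$. If $e_n\notin J$, then $x_n=0$, since otherwise $e_n=(xe_n)x_n^{-1}\in J$; so $h(x)_n=0=v_nx_n$. Hence $h(x)=vx$.

(c) Let $x\in B$ and $r=c+i$ with $c\in k$, $i\in I$. Then $xr=cx+xi$ with $cx\in B$ and $xi\in\bigoplus V_n\subseteq B$. So $B$ is a submodule. If $0\ne x\in\prod V_n$, some $xe_n$ is non-zero, and it lies in $\bigoplus V_n\subseteq B$. So $B$ is essential in $\prod V_n$, which is injective by (b). If $B$ is injective, it is a direct summand of $\prod V_n$; a complement meets $B$ in $0$, so it is $0$ by essentiality and $B=\prod V_n$. $\square$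

For example, $R$ itself lies between $k^{(\mathbb N)}$ and $k^{\mathbb N}$, so it is not injective and $E(R)=k^{\mathbb N}$.

**Lemma 2.** Let $A$ be an $R$-module, $A_n=Ae_n$ and $t(A)=\{a\in A:aI=0\}$. Then $A\cong t(A)\oplus A'$, where $t(A)$ is injective and $A'$ is a submodule with $\bigoplus A_n\subseteq A'\subseteq\prod A_n$.

*Proof.* Let $c:A\to\prod A_n$, $c(a)=(ae_n)_n$. It is $R$-linear, as $(ar)e_n=(ae_n)r_n$. Its kernel is $t(A)$, because the $e_n$ span $I$. By Lemma 1(a), $t(A)$ is injective, so it is a direct summand, with complement isomorphic to $A':=c(A)$. For $a\in A_n$ we have $ae_n=a$ and $ae_m=0$ for $m\ne n$. So $c(A_n)$ is the $n$-th factor, and $\bigoplus A_n\subseteq A'$. $\square$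

**Lemma 3.** Let $V$ be a $k$-space, $V^{(\mathbb N)}\subseteq B\subseteq V^{\mathbb N}$ a subspace, and $\bigoplus A_n\subseteq A'\subseteq\prod A_n$ a subspace, where the $A_n$ are $k$-spaces. Every homomorphism $f':B\to A'$ is the restriction of $\Phi=\prod\varphi_n:V^{\mathbb N}\to\prod A_n$ for unique $k$-linear maps $\varphi_n:V\to A_n$, and $f'$ extends to a homomorphism $V^{\mathbb N}\to A'$ if and only if $\Phi(V^{\mathbb N})\subseteq A'$.

*Proof.* $Be_n$ is the $n$-th copy of $V$ and $A'e_n$ is the $n$-th factor $A_n$. So $f'$ restricts to $k$-linear maps $\varphi_n:V\to A_n$. For $x\in B$ we have $f'(x)_n=(f'(x)e_n)_n=f'(xe_n)_n=\varphi_n(x_n)$, which is the first claim; uniqueness is clear on $Be_n$. The map $\Phi$ is $R$-linear, so if $\Phi(V^{\mathbb N})\subseteq A'$, it extends $f'$. Conversely, if $\hat f:V^{\mathbb N}\to A'$ extends $f'$, the same computation with $V^{\mathbb N}$ in place of $B$ gives $\hat f=\Phi$, since the maps $\varphi_n$ are the same. $\square$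

## 5. Hyperplanes that modules of bounded size do not detect

We look for a non-injective $B$ with $V^{(\mathbb N)}\subseteq B\subsetneq V^{\mathbb N}$ that is detected by no module of size at most $\kappa$. Such a $B$ must depend on $\kappa$: a non-injective $B$ is detected by itself, so $|B|>\kappa$ is forced. The sensible first attempt is to take a large $V$ and a simple $B$. Lemma 3 shows that size alone is not enough.

* *The smallest choice, $B=V^{(\mathbb N)}$ with $V\neq0$.* Let $A'=k^{(\mathbb N)}$ and let each $\varphi_n:V\to k$ be non-zero. Then $\Phi(B)=k^{(\mathbb N)}=A'$, but $\Phi(V^{\mathbb N})=k^{\mathbb N}\not\subseteq A'$. So $A'$ detects $B$, however large $V$ is.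
* *A large choice: a hyperplane.* Let $V=V'\oplus k$, let $\chi$ be a non-zero functional on $k^{\mathbb N}/k^{(\mathbb N)}$, and let $B$ consist of the sequences $(x_n'+c_n)_n$ with $\chi(\bar c)=0$, where $c=(c_n)$. Let $A'=\{c\in k^{\mathbb N}:\chi(\bar c)=0\}$, and let $\varphi_n:V\to k$ be the projection. Then $\Phi(B)=A'$, but $\Phi(V^{\mathbb N})=k^{\mathbb N}\not\subseteq A'$. Again a module $A'$ whose size does not depend on $V'$ detects $B$.

In the second attempt the obstruction is that the functional vanishes on the sequences from $V'=\ker\varphi_n$. By Lemma 3 it is enough to have $\Phi(B)=\Phi(V^{\mathbb N})$ whenever the $\varphi_n$ have small image, that is, $B+\prod\ker\varphi_n=V^{\mathbb N}$. For a hyperplane $B$ this says that the functional defining $B$ is non-zero on each product $\prod_nK_n$ of subspaces of small codimension. So we should choose one functional that is non-zero on all of these. This is possible if there are no more sequences $(K_n)$ than there are dimensions available in each $\prod K_n/\bigoplus K_n$. With $|V|=\lambda$, there may be $2^\lambda$ sequences, while the products have size at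 most $\lambda^\omega$. For $\lambda=2^\mu$ with $\mu$ infinite, $\lambda^\omega=\lambda<2^\lambda$, and the count gives nothing. So we choose $\lambda$ with $\lambda^\omega=2^\lambda$.

**Proof of Theorem 1.** Enlarging $\kappa$, we may assume that it is infinite.

**Step 1: a cardinal with $\lambda^\omega=2^\lambda$.** Let $\lambda_0=\max(\kappa,|k|)$, $\lambda_{n+1}=2^{\lambda_n}$ and $\lambda=\sup_n\lambda_n$. Then $\lambda>\kappa,|k|$. Since $\lambda=\sum_n\lambda_n$,
$$2^\lambda=\prod_n2^{\lambda_n}=\prod_n\lambda_{n+1}\le\lambda^\omega\le(2^\lambda)^\omega=2^\lambda ,$$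
so $\lambda^\omega=2^\lambda$.

**Step 2: count the sequences and the room in each.** Let $V=k^{(\lambda)}$, so $|V|=\lambda$, and let $W=V^{\mathbb N}/V^{(\mathbb N)}$. Let $\mathcal K$ be the set of all sequences $K=(K_n)$ of subspaces of $V$ with $\dim V/K_n\le\kappa$ for all $n$. Since $V$ has at most $2^\lambda$ subsets, $|\mathcal K|\le(2^\lambda)^\omega=2^\lambda$. Enumerate $\mathcal K=\{K^\xi:\xi<2^\lambda\}$, with repetitions if needed.

Let $K\in\mathcal K$. As $\dim V=\lambda>\kappa$, we get $\dim K_n=\lambda$ and $|K_n|=\lambda$. The image of $\prod K_n$ in $W$ is isomorphic to $\prod K_n/\bigoplus K_n$. Here $|\prod K_n|=\lambda^\omega=2^\lambda$ and $|\bigoplus K_n|=\lambda$, so the quotient has cardinality $2^\lambda$. A $k$-space whose cardinality is infinite and larger than $\max(|k|,\aleph_0)$ has dimension equal to its cardinality. So the image of $\prod K_n$ in $W$ has dimension $2^\lambda$.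

**Step 3: one functional for all sequences.** By transfinite recursion on $\xi<2^\lambda$, choose $w_\xi$ in the image of $\prod_nK_n^\xi$ outside the span of $\{w_\eta:\eta<\xi\}$. This is possible, since that span has dimension less than $2^\lambda$. The $w_\xi$ are linearly independent, so there is a linear functional $\psi:W\to k$ with $\psi(w_\xi)=1$ for all $\xi$. Put
$$B=\{x\in V^{\mathbb N}:\psi(\bar x)=0\}.$$
Then $V^{(\mathbb N)}\subseteq B\subsetneq V^{\mathbb N}$. By Lemma 1(c), $B$ is a non-injective $R$-module with $E(B)=V^{\mathbb N}$. Moreover
$$B+\prod_nK_n=V^{\mathbb N}\quad\text{for all }(K_n)\in\mathcal K. \tag{2}$$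
Indeed, if $K=K^\xi$, choose $u\in\prod K_n$ with $\bar u=w_\xi$. For $x\in V^{\mathbb N}$ the element $x-\psi(\bar x)u$ lies in $B$.

**Step 4: extend every map from $B$ to a small module.** Let $|A|\le\kappa$ and $f:B\to A\cong t(A)\oplus A'$, as in Lemma 2. The component of $f$ in the injective module $t(A)$ extends to $V^{\mathbb N}$. Let $f':B\to A'$ be the other component, and take $\varphi_n$ and $\Phi$ as in Lemma 3. Let $K_n=\ker\varphi_n$. Then $\dim V/K_n=\dim\varphi_n(V)\le|A_n|\le\kappa$, so $(K_n)\in\mathcal K$. As $\Phi$ vanishes on $\prod K_n$, equation (2) gives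
$$\Phi(V^{\mathbb N})=\Phi\Bigl(B+\prod K_n\Bigr)=\Phi(B)=f'(B)\subseteq A'.$$
By Lemma 3, $f'$ extends to $V^{\mathbb N}$. So $A$ is $B$-subinjective.

**Step 5: no module is indigent.** Given any module $A$, apply the above with $\kappa\ge|A|$. The non-injective module $B$ lies in $\mathfrak{In}^{-1}(A)$. So $A$ is not indigent. $\blacksquare$

## 6. Coding homomorphisms by branches of a tree

Over a general ring the argument of Section 5 stops at Lemma 3: a homomorphism on a module between a direct sum and a product need not be determined by its values on the direct sum. Over $\mathbb Z$, for instance, $\mathbb Q^{\mathbb N}/\mathbb Q^{(\mathbb N)}$ is a non-zero rational vector space, so there is a non-zero map $\mathbb Q^{\mathbb N}\to\mathbb Q$ that vanishes on $\mathbb Q^{(\mathbb N)}$. So we cannot expect an extension that is forced on us. We shall make one.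

Suppose $P=B+g(F')$ for some homomorphism $g:F'\to P$. A map $f:B\to A$ extends to $P$ by *zero on $g(F')$* as soon as $f$ vanishes on $B\cap g(F')$. So for each $f$ we want a suitable $g$, while $B$ is the same for all $f$. The maps $g$ will be differences $h_\alpha-h_\beta$ of two embeddings on which $f$ agrees, found by the pigeonhole principle.

We recall two notions. The cofinality of an infinite cardinal $\mu$ is the least cardinality of an unbounded subset of $\mu$, and $\mu$ is regular if it equals its cofinality. For example $\omega$ is regular, and the $\lambda$ of Section 5 has cofinality $\omega$. Cofinalities are regular.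

**The data.** Let $R$ be any ring, $A$ any $R$-module, $\theta$ an infinite regular cardinal, $(E_j)_{j<\theta}$ injective modules, and $F=\prod_{j<\theta}E_j$. Let $F_b\subseteq F$ be the submodule of elements whose support is bounded in $\theta$; for $\theta=\omega$ this is $\bigoplus_jE_j$. Let $F'\subseteq F$ be a submodule, $G=F'\cap F_b$, and $D=F'/G$, which we view as a submodule of $F/F_b$.

**Step 1: cardinals.** The purpose is to have more branches than maps to be treated. Let $\lambda_0$ be an infinite cardinal with $\lambda_0\ge|A|,|F|,|R|,\theta$; let $\lambda_{i+1}=2^{\lambda_i}$, take suprema at limits, and let $\lambda=\sup_{i<\theta}\lambda_i$. Then the following hold.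

* If $0<\mu<\theta$ for a cardinal $\mu$, then $\lambda^\mu=\lambda$. By regularity of $\theta$, every function $\mu\to\lambda$ is bounded by some $\lambda_i$ with $i<\theta$. Also $\lambda_i^\mu\le2^{\lambda_i\mu}=2^{\lambda_i}=\lambda_{i+1}$. So $\lambda^\mu\le\sum_{i<\theta}\lambda_{i+1}=\lambda$.
* $\bigl|\prod_{i<\theta}\lambda_i\bigr|=2^\lambda$. The successor indices alone give at least $\prod_{i<\theta}\lambda_{i+1}=\prod_{i<\theta}2^{\lambda_i}=2^{\sum\lambda_i}=2^\lambda$, and the product is at most $\lambda^\theta\le(2^\lambda)^\theta=2^\lambda$.

**Step 2: the tree and the modules on it.** Let $\Lambda_j=\prod_{i\le j}\lambda_i$ be the set of nodes at level $j<\theta$, and let $\mathrm{Br}=\prod_{i<\theta}\lambda_i$ be the set of branches. A branch $\alpha$ passes at level $j$ through exactly one node, $\alpha{\restriction}(j+1)$. For example, if $\theta=\omega$, a node at level $1$ is a pair $(s_0,s_1)\in\lambda_0\times\lambda_1$, and a branch is a sequence $(s_0,s_1,s_2,\dots)$. By Step 1, $|\Lambda_j|\le\lambda^{|j+1|}=\lambda$ and $|\mathrm{Br}|=2^\lambda$.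

Let $V_j=E_j^{\Lambda_j}$ and $P=\prod_{j<\theta}V_j$, which is injective. Write $p\in P$ as a family of values $p(s)\in E_j$ for $s\in\Lambda_j$, $j<\theta$. Let $\Sigma\subseteq P$ be the submodule of those $p$ that vanish on $\Lambda_j$ for all large $j$. Let $\Sigma_0\subseteq\Sigma$ be the submodule of those $p\in\Sigma$ that, for each $j$, are non-zero at only finitely many $s\in\Lambda_j$.

The point of $\Sigma_0$ is that it is small:
$$|\Sigma_0|\le\lambda. \tag{3}$$
For each $j$ there are at most $\lambda$ finitely supported functions $\Lambda_j\to E_j$, because $|\Lambda_j|\le\lambda$ and $|E_j|\le|F|\le\lambda_0$. So for $0<i<\theta$ there are at most $\lambda^{|i|}=\lambda$ elements of $\Sigma_0$ that vanish on all levels $j\ge i$. Every element of $\Sigma_0$ is of this kind for some $i$, and $\theta\cdot\lambda=\lambda$.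

**Step 3: an embedding and a retraction for each branch.** For $\alpha\in\mathrm{Br}$ define homomorphisms $h_\alpha:F\to P$ and $q_\alpha:P\to F$ by
$$h_\alpha(x)(s)=\begin{cases}x_j&\text{if }s=\alpha{\restriction}(j+1),\\0&\text{for the other }s\in\Lambda_j,\end{cases}\qquad q_\alpha(p)_j=p(\alpha{\restriction}(j+1)).$$
So $h_\alpha$ writes $x$ along the branch $\alpha$, and $q_\alpha$ reads along $\alpha$. Clearly $q_\alpha h_\alpha=1$, $h_\alpha(F_b)\subseteq\Sigma_0$ and $q_\alpha(\Sigma)\subseteq F_b$. If $\alpha\ne\beta$, the two branches differ at some index $i_0$, so $\alpha{\restriction}(j+1)\ne\beta{\restriction}(j+1)$ for all $j\ge i_0$. Hence $q_\alpha h_\beta(x)_j=0$ for $j\ge i_0$, and $q_\alpha h_\beta(F)\subseteq F_b$.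

**Step 4: choose two branches for every map $\Sigma_0\to A$.** By (3), $|\operatorname{Hom}(\Sigma_0,A)|\le|A|^\lambda\le2^\lambda$. List these maps, with repetitions, as $f_\xi$ ($\xi<2^\lambda$). Recursively choose $\alpha_\xi\ne\beta_\xi$ in $\mathrm{Br}$, different from all branches chosen earlier, with
$$f_\xi h_{\alpha_\xi}|_G=f_\xi h_{\beta_\xi}|_G. \tag{4}$$
This makes sense, as $h_\alpha(G)\subseteq h_\alpha(F_b)\subseteq\Sigma_0$. It is possible by the pigeonhole principle: at stage $\xi$ fewer than $2^\lambda$ branches have been used, so $2^\lambda$ remain, while there are at most $|A|^{|G|}\le(2^{\lambda_0})^{\lambda_0}=2^{\lambda_0}<\lambda$ maps $G\to A$. Two of the remaining branches induce the same map.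

Put $g_\xi=h_{\alpha_\xi}-h_{\beta_\xi}:F\to P$. Then
$$g_\xi(F_b)\subseteq\Sigma_0,\qquad f_\xi g_\xi(G)=0. \tag{5}$$
Let $\bar g_\xi:F/F_b\to P/\Sigma$ and $\bar q_\alpha:P/\Sigma\to F/F_b$ be the induced maps. All the chosen branches are different, so Step 3 gives
$$\bar q_{\alpha_\xi}\bar g_\eta=\delta_{\xi\eta}\cdot1. \tag{6}$$
For $\xi=\eta$ this is $q_{\alpha_\xi}h_{\alpha_\xi}=1$ together with $q_{\alpha_\xi}h_{\beta_\xi}(F)\subseteq F_b$. For $\xi\neq\eta$ the branch $\alpha_\xi$ differs from both $\alpha_\eta$ and $\beta_\eta$.

**Lemma 4.** Let $\pi:P/\Sigma\to D$ be a homomorphism with $\pi\bar g_\xi|_D=1_D$ for all $\xi<2^\lambda$, and let $B=\{p\in P:\pi(\bar p)=0\}$. Then every homomorphism $B\to A$ extends to $P$; so $A$ is $B$-subinjective.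

*Proof.* Let $f:B\to A$. As $\Sigma_0\subseteq\Sigma\subseteq B$, we have $f|_{\Sigma_0}=f_\xi$ for some $\xi$. Let $p\in P$ and write $\pi(\bar p)=\bar x$ with $x\in F'$. Then $\pi$ sends the class of $p-g_\xi(x)$ to $\bar x-\pi\bar g_\xi(\bar x)=0$, so $p-g_\xi(x)\in B$. Hence $P=B+g_\xi(F')$. Define
$$\hat f(b+g_\xi(x))=f(b)\qquad(b\in B,\ x\in F').$$
To see that this is well defined, let $b+g_\xi(x)=0$. Then $g_\xi(x)\in B$, so $\bar x=\pi\bar g_\xi(\bar x)=0$, that is, $x\in F'\cap F_b=G$. By (5), $g_\xi(x)\in\Sigma_0$ and $f(b)=-f(g_\xi(x))=-f_\xi(g_\xi(x))=0$. So $\hat f$ is a homomorphism, and it extends $f$. The last assertion is (1). $\square$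

Two things remain to be found in each application: a single $\pi$ that splits all the $\bar g_\xi$ at once, and a reason why $B$ is not injective. For the first we use that $D$ is injective (Section 7) or has a weaker extension property (Sections 8 and 9).

## 7. Maximal ideals of commutative von Neumann regular rings

**Proof of Theorem 3.** If $R$ is semisimple, it has an indigent module by Section 2. Let $R$ be commutative von Neumann regular and not semisimple.

**Step 1: find a maximal ideal that is not finitely generated.** Suppose every maximal ideal is finitely generated, hence generated by an idempotent. As $R$ is not semisimple, the socle $\operatorname{soc}R$ (the sum of all simple ideals) is proper. Choose a maximal ideal $\mathfrak m\supseteq\operatorname{soc}R$ and write $R=\mathfrak m\oplus S$. Then $S\cong R/\mathfrak m$ is simple, so $S\subseteq\operatorname{soc}R\subseteq\mathfrak m$, contradicting $S\cap\mathfrak m=0$. So some maximal ideal $\mathfrak m$ is not finitely generated; we fix it.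

**Step 2: $R/\mathfrak m$ is injective.** This will give us $\pi$. Let $J$ be an ideal and $h:J\to R/\mathfrak m$. If $x\in J\cap\mathfrak m$, write $x=x\cdot xr$; then $h(x)=h(x)\,xr=0$, since $xr\in\mathfrak m$. If $J\subseteq\mathfrak m$, then $h=0$ extends. Otherwise pick $a\in J\setminus\mathfrak m$ and an idempotent $e$ with $aR=eR$. Then $e\in J\setminus\mathfrak m$. As $e(1-e)=0\in\mathfrak m$ and $\mathfrak m$ is prime, $1-e\in\mathfrak m$. For $x\in J$ we have $x(1-e)\in J\cap\mathfrak m$, so $h(x)=h(xe)=h(e)x$. Thus $h$ extends.

**Step 3: a chain of ideals below $\mathfrak m$.** Let $\mu$ be the least size of a generating set of $\mathfrak m$, which is infinite, and let $\theta=\operatorname{cf}(\mu)$, an infinite regular cardinal. Let $(a_\nu)_{\nu<\mu}$ generate $\mathfrak m$, let $(\mu_j)_{j<\theta}$ be increasing and unbounded in $\mu$, and let $\mathfrak m_j$ be generated by the $a_\nu$ with $\nu<\mu_j$. Then $(\mathfrak m_j)_{j<\theta}$ is an increasing chain of ideals with union $\mathfrak m$. Each $\mathfrak m_j$ is generated by fewer than $\mu$ elements, so $\mathfrak m_j\ne\mathfrak m$. Let $E_j=E(R/\mathfrak m_j)$.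

*Example.* For the ring of eventually constant sequences we may take $\mathfrak m=I$, $\theta=\omega$ and $\mathfrak m_j=\bigoplus_{n<j}e_nk$.

**Step 4: $\operatorname{ann}_{E_j}(\mathfrak m)=0$.** This will give the non-injectivity of $B$. Here $\operatorname{ann}_M(\mathfrak m)=\{m\in M:m\mathfrak m=0\}$ is a submodule, so by essentiality it suffices that $\operatorname{ann}_{R/\mathfrak m_j}(\mathfrak m)=0$. Suppose $x\notin\mathfrak m_j$ and $x\mathfrak m\subseteq\mathfrak m_j$. Write $xR=eR$ with $e=e^2$. Then $e\notin\mathfrak m_j$ and $e\mathfrak m\subseteq\mathfrak m_j$. If $e\in\mathfrak m$, then $e=e\cdot e\in\mathfrak m_j$, which is impossible. So $e\notin\mathfrak m$ and $1-e\in\mathfrak m$. Hence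
$$\mathfrak m=e\mathfrak m+(1-e)\mathfrak m\subseteq\mathfrak m_j+(1-e)R\subseteq\mathfrak m .$$
So $\mathfrak m=\mathfrak m_j+(1-e)R$. As $1-e\in\mathfrak m_{j'}$ for some $j'\ge j$, we get $\mathfrak m=\mathfrak m_{j'}$, a contradiction.

**Step 5: apply the branch construction.** Let $A$ be any module. Use Section 6 with these $\theta$ and $E_j$. Let $d=(1+\mathfrak m_j)_j\in F$ and $F'=dR$. For $r\in R$ we have $dr\in F_b$ if and only if $r\in\mathfrak m_j$ for all large $j$, if and only if $r\in\mathfrak m$. So $G=d\mathfrak m$, and $r\mapsto dr+G$ induces $R/\mathfrak m\cong D$. By Step 2, $D$ is injective, and $\bar d\ne0$.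

The map $D^{(2^\lambda)}\to P/\Sigma$, $(x_\xi)_\xi\mapsto\sum_\xi\bar g_\xi(x_\xi)$, is monic: by (6), applying $\bar q_{\alpha_\eta}$ to the image recovers $x_\eta$. As $D$ is injective, the codiagonal $D^{(2^\lambda)}\to D$, $(x_\xi)\mapsto\sum x_\xi$, extends along it to $\pi:P/\Sigma\to D$. So $\pi\bar g_\xi|_D=1_D$ for all $\xi$. Let $B=\{p\in P:\pi(\bar p)=0\}$. By Lemma 4, $A$ is $B$-subinjective.

**Step 6: $B$ is not injective.** Suppose it is, and let $y=g_0(d)$. By (5), $y\mathfrak m=g_0(d\mathfrak m)=g_0(G)\subseteq\Sigma_0\subseteq B$. So $r\mapsto yr$ is a homomorphism $\mathfrak m\to B$, and by injectivity there is $b\in B$ with $(y-b)\mathfrak m=0$. As $P$ is a product of copies of the $E_j$, Step 4 gives $\operatorname{ann}_P(\mathfrak m)=0$. So $y=b\in B$. But $\pi(\bar y)=\pi\bar g_0(\bar d)=\bar d\ne0$, a contradiction. Hence $B\in\mathfrak{In}^{-1}(A)$ is not injective, and $A$ is not indigent. $\blacksquare$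

## 8. Extension of maps into $\prod M_n/\bigoplus M_n$ over a countable ring

For a countable ring we shall take $\theta=\omega$ and $D=\prod E_n/\bigoplus E_n$. We have no proof that this $D$ is injective, but we can extend homomorphisms into it from *pure* submodules, and that is enough.

**Definition (pp formula).** Let $T$ be a ring. A pp formula $\chi(\bar v)$ is of the form $\exists\bar y$ (a finite system of homogeneous linear equations in $\bar v,\bar y$ with coefficients in $T$), where $\bar v,\bar y$ are finite tuples of variables. Its solution set in a $T$-module $M$ is the set of tuples $\bar a$ in $M$ for which such a $\bar y$ exists in $M$.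

*Example.* Over $\mathbb Z$, $\chi(v)$: $\exists y\,(v-2y=0)$ has solution set $2M$ in $M$.

The solution set of a pp formula is a subgroup, and homomorphisms preserve solutions. Moreover, in $\prod_{n<\omega}M_n/\bigoplus M_n$,
$$\chi(\bar a)\text{ holds}\iff\chi(\bar a_n)\text{ holds in }M_n\text{ for all large }n, \tag{7}$$
where $(\bar a_n)_n$ is any lift of $\bar a$ to $\prod M_n$. If witnesses $\bar y$ exist in the quotient, lift them; each of the finitely many equations then holds at all large coordinates. Conversely, if $\chi(\bar a_n)$ holds for $n\ge N$, choose witnesses in $M_n$ for $n\ge N$ and take $0$ for $n<N$.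

**Definition (pure submodule).** A submodule $C\subseteq M$ is pure if every finite system of linear equations with constants in $C$ that is solvable in $M$ is solvable in $C$. Equivalently, for every pp formula $\chi$ and every tuple $\bar c$ in $C$, if $\chi(\bar c)$ holds in $M$, it holds in $C$.

*Example.* $\mathbb Z\subseteq\mathbb Q$ is not pure, because of $2y=1$. A direct summand is pure: project a solution. A directed union $C$ of direct summands of $M$ is pure: the finitely many constants lie in one of these summands, and projecting a solution onto it gives a solution in $C$.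

**Lemma 5.** Let $T$ be a countable ring, $(M_n)_{n<\omega}$ right $T$-modules, $D=\prod M_n/\bigoplus M_n$, and $C$ a pure submodule of a right $T$-module $M$. Then every homomorphism $\delta:C\to D$ extends to $M$.

*Proof.* **Step 1: countably many conditions can be satisfied at once.** Let $\chi_k(v,\bar a^k)$ ($k<\omega$) be conditions on a single element $v$, with $\chi_k$ pp and $\bar a^k$ in $D$, and suppose that each finite subset of them is satisfiable in $D$. We claim that all of them are satisfied by one element of $D$. Lift the $\bar a^k$ to $\prod M_n$. Choose $v^k\in\prod M_n$ whose class satisfies the conditions $0,\dots,k$. By (7) we can choose $N_0<N_1<\cdots$ such that $\chi_l(v^k_n,\bar a^l_n)$ holds in $M_n$ for all $n\ge N_k$ and $l\le k$. Let $v_n=v_n^k$ for $N_k\le n<N_{k+1}$, and $v_n=0$ for $n<N_0$. If $n\ge N_l$, then $N_k\le n<N_{k+1}$ for some $k\ge l$, so $\chi_l(v_n,\bar a_n^l)$ holds. By (7) the class of $(v_n)$ satisfies every condition.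

**Step 2: a maximal pp-preserving extension.** We extend $\delta$ one element at a time, and carry along a hypothesis strong enough to continue. Consider extensions $\delta':C'\to D$ of $\delta$, with $C\subseteq C'\subseteq M$, that are *pp-preserving*: if $\chi(\bar c)$ holds in $M$, with $\bar c$ in $C'$ and $\chi$ pp, then $\chi(\delta'\bar c)$ holds in $D$. The map $\delta$ itself is pp-preserving: if $\chi(\bar c)$ holds in $M$, it holds in $C$ by purity, and $\delta$ preserves it. A union of a chain of pp-preserving extensions is pp-preserving, since tuples are finite. By Zorn's lemma there is a maximal $(C',\delta')$. Suppose $x\in M\setminus C'$.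

**Step 3: the conditions on the image of $x$.** Consider all conditions $\chi(v,\delta'\bar c)$ such that $\chi(x,\bar c)$ holds in $M$, with $\chi$ pp and $\bar c$ in $C'$. Finitely many of them, $\chi_i(v,\delta'\bar c_i)$, are jointly satisfiable in $D$: the formula $\exists v\bigwedge_i\chi_i(v,\bar c_i)$ is pp and holds in $M$, and $\delta'$ is pp-preserving.

Although $C'$ may be large, up to equivalence there are only countably many conditions. Indeed, if $\chi(x,\bar c)$ and $\chi(x,\bar c')$ hold in $M$, then so does their difference $\chi(0,\bar c-\bar c')$. So $\chi(0,\delta'\bar c-\delta'\bar c')$ holds in $D$. Since solution sets are subgroups, $\chi(v,\delta'\bar c)$ and $\chi(v,\delta'\bar c')$ are equivalent for every $v\in D$. So there is at most one condition for each $\chi$, and there are only countably many pp formulas $\chi$, as $T$ is countable. By Step 1 some $v_0\in D$ satisfies all the conditions.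

**Step 4: extend to $x$.** Define $\delta''(c+xr)=\delta'(c)+v_0r$ on $C'+xT$. It is well defined: if $c+xr=0$, then $c+vr=0$ is a condition satisfied by $v=x$, so $\delta'(c)+v_0r=0$. It is pp-preserving: if $\chi(c_1+xr_1,\dots,c_m+xr_m)$ holds in $M$, this is a pp condition on $x$ and $c_1,\dots,c_m$, so $\chi(\delta'(c_1)+v_0r_1,\dots,\delta'(c_m)+v_0r_m)$ holds in $D$. This contradicts maximality. So $C'=M$. $\square$

## 9. Countable rings that are not right Noetherian

**Proof of Theorem 2.** The "if" part is Proposition 1. For "only if", let $R$ be countable with right ideals $I_0\subsetneq I_1\subsetneq\cdots$, and let $I=\bigcup I_n$. Let $A$ be any module.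

**Step 1: set up the branch construction.** Use Section 6 with $\theta=\omega$, $E_n=E(R/I_n)$ and $F'=F=\prod E_n$. Then $G=F_b=\bigoplus E_n$ and $D=F/F_b$. Also $\Sigma=\bigoplus V_n$. Let $d=(1+I_n)_n\in F$. If $r\in I$, then $r\in I_n$ for all large $n$. So $dI\subseteq F_b$.

For a module $M$ let $\operatorname{ann}_M(I)=\{m\in M:mI=0\}$, an additive subgroup of $M$. Let $Z_D\subseteq D$ and $Z_P\subseteq P/\Sigma$ be the images of $\operatorname{ann}_F(I)$ and $\operatorname{ann}_P(I)$. Then
$$\bar d\notin Z_D. \tag{8}$$
Otherwise $d$ agrees at all large coordinates with some $z\in\operatorname{ann}_F(I)$. Then $d_nI=0$ for large $n$, that is $I\subseteq I_n$, contradicting $I_n\subsetneq I_{n+1}\subseteq I$.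

**Step 2: see what is needed of $\pi$.** Lemma 5 over $R$ itself would give $\pi:P/\Sigma\to D$ with $\pi\bar g_\xi=1$ for all $\xi$, by the argument in Step 4 below. We could then form $B=\{p:\pi(\bar p)=0\}$ and try to repeat Step 6 of Section 7. If $B$ is injective and $y=g_0(d)$, we obtain $b\in B$ with $z=y-b\in\operatorname{ann}_P(I)$ and $\pi(\bar z)=\bar d$. Here the argument stops: $\operatorname{ann}_P(I)$ need not be $0$, and nothing prevents $\pi$ from sending $\bar z\in Z_P$ to $\bar d$. By (8) it would be enough to know that $\pi(Z_P)\subseteq Z_D$. So we want the extension to respect these subgroups. We get this by making the subgroup a part of the module, over a larger countable ring.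

**Step 3: modules with a marked subgroup.** Let
$$T=\begin{pmatrix}\mathbb Z&R\\0&R\end{pmatrix},$$
a countable ring. Right $T$-modules are triples $(U,M,\varphi)$ with $U$ an abelian group, $M$ a right $R$-module and $\varphi:U\to M$ additive. The action is
$$(u,m)\begin{pmatrix}a&r\\0&s\end{pmatrix}=(ua,\ \varphi(u)r+ms).$$
This is a module structure: acting by $(a,r,s)$ and then by $(a',r',s')$ gives $(uaa',\ \varphi(u)(ar'+rs')+mss')$, as it should. Conversely, a $T$-module $X$ gives $U=Xe_{11}$, $M=Xe_{22}$ and $\varphi(u)=ue_{12}$, where the $e_{ij}$ are the matrix units. The homomorphisms are the pairs of maps, additive on the $U$-parts and $R$-linear on the $M$-parts, that are compatible with the maps $\varphi$. Products, direct sums and quotients are formed in each part.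

For an $R$-module $M$ let $M^*=(\operatorname{ann}_M(I),M,\subseteq)$. For example, with $R=\mathbb Z$, the ideal $2\mathbb Z$ in place of $I$, and $M=\mathbb Z/4$, we get $M^*=(2\mathbb Z/4\mathbb Z,\ \mathbb Z/4,\ \subseteq)$. An $R$-homomorphism $M\to N$ maps $\operatorname{ann}_M(I)$ into $\operatorname{ann}_N(I)$, so $M\mapsto M^*$ is functorial. It commutes with products. Put
$$\tilde D=\prod E_n^*\Big/\bigoplus E_n^*,\qquad\tilde P=\prod V_n^*\Big/\bigoplus V_n^*.$$
Their $R$-parts are $D$ and $P/\Sigma$. The images of their $U$-parts under the structure maps are $Z_D$ and $Z_P$. The structure map of $\tilde D$ is injective: if an element of $\prod\operatorname{ann}_{E_n}(I)$ lies in $\bigoplus E_n$, it lies in $\bigoplus\operatorname{ann}_{E_n}(I)$. So a $T$-homomorphism into $\tilde D$ is determined by its $R$-part.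

**Step 4: construct $\pi$ with $\pi\bar g_\xi=1$ for all $\xi$ and $\pi(Z_P)\subseteq Z_D$.** The maps $h_\alpha$ and $q_\alpha$ are given coordinatewise by $R$-homomorphisms $E_n\to V_n\to E_n$. So they induce $T$-homomorphisms between $\prod E_n^*$ and $\prod V_n^*$ that respect the direct sums, and we obtain $T$-homomorphisms $\tilde g_\xi:\tilde D\to\tilde P$ and $\tilde q_\alpha:\tilde P\to\tilde D$ with $R$-parts $\bar g_\xi$ and $\bar q_\alpha$. Both sides of (6) are $R$-parts of $T$-homomorphisms into $\tilde D$, so $\tilde q_{\alpha_\xi}\tilde g_\eta=\delta_{\xi\eta}\cdot 1$.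

Put $X=2^\lambda$ and $\gamma:\tilde D^{(X)}\to\tilde P$, $(x_\xi)\mapsto\sum\tilde g_\xi(x_\xi)$. For each finite $X'\subseteq X$ the map $(\tilde q_{\alpha_\xi})_{\xi\in X'}:\tilde P\to\tilde D^{X'}$ is a retraction for $\gamma|_{\tilde D^{X'}}$. So $\gamma$ is monic, and its image is the directed union of the direct summands $\gamma(\tilde D^{X'})$ of $\tilde P$, hence pure. By Lemma 5 over the countable ring $T$, the codiagonal $\tilde D^{(X)}\to\tilde D$ extends along $\gamma$ to a $T$-homomorphism $\tilde\pi:\tilde P\to\tilde D$. So $\tilde\pi\tilde g_\xi=1$ for all $\xi$. Let $\pi:P/\Sigma\to D$ be the $R$-part of $\tilde\pi$. Then $\pi\bar g_\xi=1$ for all $\xi$. Since the $U$-part of $\tilde\pi$ is compatible with the structure maps, $\pi(Z_P)\subseteq Z_D$.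

**Step 5: conclude.** Let $B=\{p\in P:\pi(\bar p)=0\}$. By Lemma 4, $A$ is $B$-subinjective. Suppose that $B$ is injective. Put $y=g_0(d)$. By (5), $yI=g_0(dI)\subseteq g_0(F_b)\subseteq\Sigma_0\subseteq B$. So $r\mapsto yr$ is a homomorphism $I\to B$, which extends to $R$: there is $b\in B$ with $(y-b)I=0$. Then $z=y-b\in\operatorname{ann}_P(I)$, and
$$\pi(\bar z)=\pi(\bar y)-\pi(\bar b)=\pi\bar g_0(\bar d)=\bar d .$$
As $\bar z\in Z_P$, this gives $\bar d\in Z_D$, contradicting (8). So $B\in\mathfrak{In}^{-1}(A)$ is not injective, and $A$ is not indigent. $\blacksquare$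

**Corollary.** Existence of indigent modules is not left–right symmetric: the countable ring $\begin{pmatrix}\mathbb Z&\mathbb Q\\0&\mathbb Q\end{pmatrix}$ has an indigent right module and no indigent left module.

*Proof.* As a right module over itself, the ring is the direct sum of its two rows $(\mathbb Z,\mathbb Q)$ and $(0,\mathbb Q)$. The second row is simple. If a submodule of the first row contains $(a,b)$ with $a\ne0$, then it contains $(a,b)\begin{pmatrix}0&q\\0&0\end{pmatrix}=(0,aq)$ for all $q\in\mathbb Q$. So the submodules of the first row are $0$, $(0,\mathbb Q)$ and $(n\mathbb Z,\mathbb Q)$ for $n\ge1$. They satisfy the ascending chain condition, so the ring is right Noetherian. On the left,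
$$\begin{pmatrix}a&b\\0&c\end{pmatrix}\begin{pmatrix}0&g\\0&0\end{pmatrix}=\begin{pmatrix}0&ag\\0&0\end{pmatrix}\qquad(a\in\mathbb Z),$$
so every subgroup $H\subseteq\mathbb Q$ gives a left ideal $\begin{pmatrix}0&H\\0&0\end{pmatrix}$. The chain $\mathbb Z\subsetneq\tfrac12\mathbb Z\subsetneq\tfrac14\mathbb Z\subsetneq\cdots$ shows that the ring is not left Noetherian. Apply Theorem 2 to the ring and to its opposite ring. $\square$
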